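\title{The dimension of restricted Lie algebras of finite coclass}

\begin{abstract}
We prove that a restricted Lie algebra of finite coclass $r$ over a field of characteristic $p>0$ is finite-dimensional, nilpotent of class at most $p^r$, and of dimension at most $p^r+r$. The dimensions of the nonzero restricted Lie algebras of finite coclass $r\ge 1$ are exactly the integers from $r+1$ to $p^r+r$, over every field of characteristic $p$. The proof uses only that $(\operatorname{ad}x)^p$ is inner for every $x$. Its main step computes the centralizer of a generic element $x$ in a minimal counterexample: it is spanned by elements inducing $\operatorname{ad}x,(\operatorname{ad}x)^p,\dots,(\operatorname{ad}x)^{p^{r-1}}$, together with the last nonzero term of the lower central series.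
\end{abstract}

\section{The question and the answer}

Throughout, $F$ is a field of characteristic $p>0$. In a Lie algebra $L$ over $F$ we write $\operatorname{ad}x$ for the linear map $u\mapsto[u,x]$, and
\[
[u,{}_nx]=(\operatorname{ad}x)^n(u)=[\dots[[u,x],x],\dots,x]\qquad(n\text{ times }x).
\]
The lower central series is $\gamma_1(L)=L$, $\gamma_{n+1}(L)=[\gamma_n(L),L]$. We use the standard inclusion $[\gamma_i(L),\gamma_j(L)]\subseteq\gamma_{i+j}(L)$ freely.

\subsection*{Coclass}
The \emph{coclass} of a finite-dimensional nilpotent Lie algebra is its dimension minus its nilpotency class. If $L$ has class $c$, put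
\[
V_i=\gamma_i(L)/\gamma_{i+1}(L),\qquad d_i=\dim V_i .
\]
If $i\le c$, then $\gamma_i(L)=\gamma_{i+1}(L)$ would make the series stationary at a nonzero term. So $d_i\ge1$ for $1\le i\le c$, and
\begin{equation}\label{eq:coclass}
\text{coclass of }L=\sum_{i=1}^{c}(d_i-1).
\end{equation}
Thus the coclass measures by how much the layers $V_i$ exceed the least dimension they can have. By \eqref{eq:coclass}, the coclass of $L/\gamma_{n+1}(L)$ is at most that of $L$. A possibly infinite-dimensional Lie algebra $L$ has \emph{finite coclass} $r$ if it is residually nilpotent, that is, $\bigcap_n\gamma_n(L)=0$, and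
\[
\sup_{n\ge1}\bigl(\text{coclass of }L/\gamma_{n+1}(L)\bigr)=r ;
\]
in particular all these quotients are finite-dimensional. For finite-dimensional nilpotent $L$ the two definitions agree. Coclass $1$ is called \emph{maximal class}.

Coclass alone does not bound the dimension. Let $X$ be the shift $v_i\mapsto v_{i+1}$ of a space with basis $v_1,v_2,\dots$, and let $\langle D\rangle\oplus\langle v_1,v_2,\dots\rangle$ be the Lie algebra in which the $v_i$ commute and $[v_i,D]=v_{i+1}$. Then $\gamma_j=\langle v_j,v_{j+1},\dots\rangle$ for $j\ge2$, so the coclass is $1$ and the dimension is infinite. Here $(\operatorname{ad}D)^p$ acts on the $v_i$ as $X^p$, whereas an element of the algebra acts on them as a scalar multiple of $X$; so $(\operatorname{ad}D)^p$ is not inner.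

\subsection*{Restricted Lie algebras}
\emph{Jacobson's formula} says that in an associative $F$-algebra
\[
(A+B)^p=A^p+B^p+\sum_{j=1}^{p-1}s_j(A,B),
\]
where each $s_j(A,B)$ is a fixed Lie polynomial in $A$ and $B$. A \emph{restricted} Lie algebra is a Lie algebra with a \emph{$p$-map} $x\mapsto x^{[p]}$ such that $(\operatorname{ad}x)^p=\operatorname{ad}x^{[p]}$, $(\lambda x)^{[p]}=\lambda^px^{[p]}$ and $(x+y)^{[p]}=x^{[p]}+y^{[p]}+\sum_js_j(x,y)$ for all $x,y\in L$ and $\lambda\in F$. (Since $(-1)^p=-1$ in $F$, it does not matter here whether $\operatorname{ad}x$ means $u\mapsto[u,x]$ or $u\mapsto[x,u]$.) We need only the following consequence: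
\begin{quote}
\textbf{(R)}\quad for every $x\in L$ there is $x'\in L$ with $(\operatorname{ad}x)^p=\operatorname{ad}x'$.
\end{quote}
Conversely, by a theorem of Jacobson \cite[Ch.~V, Theorem~11]{Jac}, if $(u_i)$ is a basis of $L$ and $(\operatorname{ad}u_i)^p=\operatorname{ad}u_i'$ for all $i$, then $L$ has a $p$-map with $u_i^{[p]}=u_i'$. So (R) says exactly that $L$ \emph{admits} a $p$-map. Unlike a chosen $p$-map, it passes to the quotient by an arbitrary ideal: take the image of $x'$.

What should the bound be? Repairing the shift algebra suggests an answer.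

\begin{example}\label{ex:M}
Let $r\ge1$, and let $M$ have basis $D_0,\dots,D_{r-1},v_1,\dots,v_{p^r}$, where
\[
[v_i,D_k]=v_{i+p^k},\qquad v_j:=0\ \text{ for } j>p^r,
\]
and all brackets among the $D_k$ and among the $v_i$ are zero. This is a Lie algebra, since the $D_k$ act on the abelian ideal $\langle v_i\rangle$ by commuting maps, namely $X^{p^k}$ for the shift $X$. We have $\gamma_j(M)=\langle v_j,\dots,v_{p^r}\rangle$ for $2\le j\le p^r$ and $\gamma_{p^r+1}(M)=0$. Hence $d_1=r+1$ and $d_j=1$ for $2\le j\le p^r$: the class is $p^r$, the coclass is $r$, the dimension is $p^r+r$.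

Moreover $(\operatorname{ad}v_i)^2=0$, $(\operatorname{ad}D_k)^p=\operatorname{ad}D_{k+1}$ for $k<r-1$, and $(\operatorname{ad}D_{r-1})^p=0$ because $X^{p^r}=0$. By Jacobson's theorem $M$ admits a $p$-map. So does every quotient $M/\gamma_{j+1}(M)$, because (R) passes to quotients.
\end{example}

If we lengthen this example by further vectors $v_i$, then $X^{p^r}\ne0$ and $(\operatorname{ad}D_{r-1})^p$ is no longer inner. Adjoining an element $D_r$ repairs this, but enlarges $V_1$ and raises the coclass. So one guesses $\dim L\le p^r+r$.

The following is known. A restricted Lie algebra of finite coclass $r$ has dimension at most $2p^r+r+1$ if $p$ is odd and at most $6\cdot2^r+r+1$ if $p=2$. For $r=1$, a possibly infinite-dimensional Lie algebra of maximal class that admits a $p$-map has dimension at most $p+1$, and this is best possible. For each $r\ge1$ there are restricted Lie algebras of coclass $r$ and dimension $p^r+r$. The question whether $\dim L\le p^r+r$ holds for every restricted Lie algebra of finite coclass $r$ is posed in \cite{RLA}. The answer is yes.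

\begin{theorem}\label{thm:main}
Let $L$ be a Lie algebra over a field of characteristic $p>0$ which satisfies {\rm(R)} (for example, a restricted Lie algebra) and has finite coclass $r$. Then $L$ is finite-dimensional and nilpotent of class at most $p^r$, and
\[
\dim L\le p^r+r .
\]
\end{theorem}

\begin{theorem}\label{thm:stable}
Let $L$ satisfy {\rm(R)}, not necessarily residually nilpotent, and let
\[
\sup_{n\ge1}\bigl(\text{coclass of }L/\gamma_{n+1}(L)\bigr)=r<\infty .
\]
Then $\gamma_n(L)=\gamma_{p^r+1}(L)$ for all $n\ge p^r+1$, and $\dim L/\gamma_{p^r+1}(L)\le p^r+r$.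
\end{theorem}

\begin{theorem}\label{thm:dims}
Let $r\ge1$ and let $F$ be any field of characteristic $p$. A nonzero restricted Lie algebra over $F$ of finite coclass $r$ and dimension $n$ exists if and only if $r+1\le n\le p^r+r$.
\end{theorem}

The content lies in the finite-dimensional case, where the statement is about the class.

\begin{theorem}\label{thm:class}
Let $L$ be a finite-dimensional nilpotent Lie algebra of class $c$ and coclass $r$ over a field of characteristic $p$. If $L$ satisfies {\rm(R)}, then $c\le p^r$.
\end{theorem}

The proof does not use the bounds quoted above. Hypothesis (R) need only be checked on a spanning set of $L$; see Lemma~\ref{lem:R}(a). It cannot be dropped from Theorem~\ref{thm:main}, as the shift algebra shows. Nor can residual nilpotence be dropped there: for $n\ge3$ the algebra $S$ of $n\times n$ matrices of trace $0$ is perfect, because $e_{ik}=[e_{ij},e_{jk}]$ for distinct $i,j,k$ and $e_{ii}-e_{jj}=[e_{ij},e_{ji}]$, and it is restricted under the $p$-th power of matrices, because $\operatorname{tr}(x^p)=(\operatorname{tr}x)^p$. Replacing $L$ by $L\oplus S$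 changes no quotient $L/\gamma_{n+1}(L)$ up to isomorphism, but makes the dimension as large as we like.

\subsection*{The idea}
If $L$ satisfies (R), each $x\in L$ comes with elements $x_0=x,x_1,x_2,\dots$ such that $\operatorname{ad}x_k=(\operatorname{ad}x)^{p^k}$, and all of them centralize $x$. On the other hand, in coclass $r$ the centralizer of a generic element $x$ has dimension at most $r+1$. A minimal counterexample ends in a long run of layers of dimension $1$, and from the action of $x$ on this tail one sees that $x_0,\dots,x_{r-1}$ are independent modulo $\gamma_c(L)$. Together with $\gamma_c(L)$ they therefore fill the centralizer. Since $x_r$ lies there too, $(\operatorname{ad}x)^{p^r}$ is forced to vanish.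

If a commutator chain $y,[y,x],[y,x,x],\dots$ ran through all layers down to $\gamma_c(L)$, this would give $c\le p^r$ at once. The difficulty is that such a chain may break in a layer $V_i$ of dimension greater than $1$. The remedy is to look at the place where it breaks. The vector of $V_i$ killed by $x$ there comes from an element of the centralizer, hence from a combination of the $x_k$. The position of this element in the lower central series shows that only those $x_k$ with $p^k\ge i$ occur. So it acts on \emph{all} of $L$ through powers of $\operatorname{ad}x$ that are at least the $i$-th, and every chain is already broken by then. Hence the vector is killed by all of $V_1$. Varying $x$, we find that the layer $V_{i+1}$ vanishes.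

\section{Inner $p$-th powers and generic elements}

\begin{lemma}\label{lem:R}
\begin{enumerate}
\item[(a)] If $(\operatorname{ad}x)^p\in\operatorname{ad}L$ for all $x$ in a spanning set of $L$, then $L$ satisfies {\rm(R)}.
\item[(b)] If $L$ satisfies {\rm(R)}, then so do $L/I$ for every ideal $I$ and $L\otimes_FK$ for every field extension $K/F$.
\item[(c)] If $L$ satisfies {\rm(R)}, then for every $x\in L$ and $k\ge0$ there is $x_k\in L$, with $x_0=x$, such that $\operatorname{ad}x_k=(\operatorname{ad}x)^{p^k}$. Every such $x_k$ lies in the centralizer $C(x)=\{u\in L:[u,x]=0\}$.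
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We show that $P=\{x:(\operatorname{ad}x)^p\in\operatorname{ad}L\}$ is a subspace. It is closed under scalars since $(\operatorname{ad}\lambda x)^p=\lambda^p(\operatorname{ad}x)^p$. If $x,y\in P$, apply Jacobson's formula to $A=\operatorname{ad}x$ and $B=\operatorname{ad}y$. By the Jacobi identity the space $\operatorname{ad}L$ is closed under commutators, so it contains each $s_j(A,B)$, and hence $(A+B)^p$.

(b) For $L/I$ take the image of $x'$. The algebra $L\otimes_FK$ is spanned over $K$ by the elements $x\otimes1$, and $(\operatorname{ad}(x\otimes1))^p=\operatorname{ad}(x'\otimes1)$, so (a) applies.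

(c) Put $x_{k+1}=(x_k)'$. Whatever the choice of $x_k$, we have $[x,x_k]=(\operatorname{ad}x)^{p^k}(x)=0$ because $[x,x]=0$.
\end{proof}

Now let $L$ be finite-dimensional nilpotent of class $c$, and write $\gamma_i=\gamma_i(L)$. For $x\in L$ and $1\le i\le c-1$ let
\[
A_i(x):V_i\to V_{i+1},\qquad u+\gamma_{i+1}\mapsto[u,x]+\gamma_{i+2}.
\]
Since $[\gamma_i,\gamma_2]\subseteq\gamma_{i+2}$, this depends only on the image of $x$ in $V_1$; it is linear in $x$, and we also write $A_i(x)$ for $x\in V_1$. Because $V_{i+1}=\sum_{x\in V_1}\operatorname{im}A_i(x)\ne0$, the set $\{x\in V_1:A_i(x)=0\}$ is a proper subspace of $V_1$. Call $x$ \emph{generic} if $A_i(x)\ne0$ for all $1\le i\le c-1$; for $x\in L$ this refers to its image in $V_1$.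

A vector space over an infinite field is not a finite union of proper subspaces. Indeed, if $W_1,\dots,W_n$ cover it and none can be omitted, choose $u\in W_1$ outside the other $W_j$ and $v\notin W_1$. Two of the infinitely many vectors $v+\lambda u$ lie in the same $W_j$; then $u\in W_j$, so $j=1$ and $v\in W_1$, a contradiction. This gives the form of genericity that we shall use.

\begin{lemma}\label{lem:generic}
Let $F$ be infinite. If the set of generic vectors of $V_1$ is a union of finitely many subsets $S_1,\dots,S_n$ with $n\ge1$, then some $S_j$ spans $V_1$. In particular, the generic vectors span $V_1$.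
\end{lemma}

\begin{proof}
Otherwise $V_1$ would be the union of the spans of the $S_j$ and of the subspaces $\{x:A_i(x)=0\}$, $1\le i\le c-1$. These are finitely many proper subspaces.
\end{proof}

\section{Two cases by hand}\label{sec:cases}

The two cases in this section illustrate the argument; the proof in Section~\ref{sec:class} does not depend on them. Let $F$ be infinite and let $L$ be finite-dimensional, nilpotent and satisfy (R).

\subsection*{Coclass $1$: the centralizer}
Suppose that $L$ has coclass $1$ and class at least $p+1$. If $\dim V_1=1$, then $L=\langle x\rangle+[L,L]$ is generated by $x$ and hence abelian of class $1$. So $d_1=2$ and all other layers have dimension $1$. This remains true in $L/\gamma_{p+2}$, which satisfies (R); we replace $L$ by this quotient, so that $c=p+1$. Let $x$ be generic. Then $A_1(x)$ has kernel spanned by the image of $x$, and $A_i(x)$ is bijective for $2\le i\le p$. An element of $C(x)$ is therefore, modulo $\langle x\rangle$, in $\gamma_2$, then in $\gamma_3$, and so on down to $\gamma_c$. Hence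
\[
C(x)=\langle x\rangle\oplus\gamma_c .
\]
As $x_1\in C(x)$ and $\gamma_c$ is central, $(\operatorname{ad}x)^p=a\operatorname{ad}x$ with $a\in F$. The map $\operatorname{ad}x$ is nilpotent and nonzero, so $a=0$ and $(\operatorname{ad}x)^p=0$. But if $y\notin\langle x\rangle+\gamma_2$, then $[y,x]\notin\gamma_3$, and bijectivity of the later maps gives $[y,{}_px]\notin\gamma_{p+2}=0$. This contradiction shows that a Lie algebra of coclass $1$ as above has class at most $p$.

\subsection*{A broken chain: $p=3$, $r=2$}
Let us exclude the algebras of class $c=10=p^2+1$ with layer dimensions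
\[
(d_1,\dots,d_{10})=(2,1,2,1,1,1,1,1,1,1).
\]
Let $x$ be generic and $y\notin\langle x\rangle+\gamma_2$. Now $A_1(x)$ has kernel spanned by the image of $x$, $A_2(x)$ is injective, $A_3(x)$ has a kernel of dimension $1$, and $A_4(x),\dots,A_9(x)$ are bijective. So $\dim C(x)\le 3$, with one dimension available in each of $V_1$, $V_3$, $V_{10}$. We know three kinds of elements of $C(x)$: $x$, $x_1$ and $\gamma_{10}$. To see that they are independent, choose $u\in\gamma_4\setminus\gamma_5$, so that $[u,{}_lx]\in\gamma_{4+l}\setminus\gamma_{5+l}$ for $l\le6$. For $s=\alpha x+\beta x_1+z$ with $z\in\gamma_{10}$ we have $[u,s]=\alpha[u,x]+\beta[u,{}_3x]$. Hence $s\notin\gamma_2$ if $\alpha\ne0$, since otherwise $[u,s]\in\gamma_6$; and $s\notin\gamma_4$ if $\alpha=0\ne\beta$, since otherwise $[u,s]\in\gamma_8$. So $C(x)=\langle x,x_1\rangle\oplus\gamma_{10}$ has dimension $3$, and the available dimension in $V_3$ is used.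

Next, $x_2\in C(x)$ gives $(\operatorname{ad}x)^9=a\operatorname{ad}x+b(\operatorname{ad}x)^3$. The minimal polynomial of $\operatorname{ad}x$ is a power of $T$ and divides $T^9-bT^3-aT$. If $(a,b)\ne(0,0)$, it divides $T^3$, contradicting $[u,{}_3x]\ne0$. Hence $(\operatorname{ad}x)^9=0$.

The chain $y,[y,x],[y,x,x],\dots$ reaches $V_3$ in a nonzero vector $w=[y,x,x]+\gamma_4$. If $w\notin\ker A_3(x)$, it would go on to give $[y,{}_9x]\ne0$. So the chain breaks: $w$ spans $\ker A_3(x)$. By the dimension count, $w$ is the class of some $s\in C(x)\cap\gamma_3$. Write $s=\alpha x+\beta x_1+z$ as above. Then $\alpha=0$ because $s\in\gamma_2$, and $\beta\ne0$ because $s\notin\gamma_4$: up to a scalar and a central element, $s$ is a ``cube'' of $x$. Therefore, for every $v\in L$,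
\[
[v,s]=\beta[v,{}_3x].
\]
Write $v=\lambda y+\mu x+v'$ with $v'\in\gamma_2$. Then $[v,{}_3x]\equiv\lambda[y,{}_3x]\equiv0$ modulo $\gamma_5$, because the chain of $y$ breaks at $V_3$. So $w$ is killed by all of $V_1$, not just by $x$. Finally let $x$ vary: $w$ spans $\operatorname{im}A_2(x)$, the generic vectors span $V_1$, and $A_2$ is linear in $x$, so these vectors $w$ span $V_3$. Hence $V_4=[V_3,V_1]=0$, a contradiction.

\section{The bound on the class}\label{sec:class}

We prove Theorem~\ref{thm:class}. Replacing $L$ by $L\otimes_FK$ with $K$ infinite preserves (R) by Lemma~\ref{lem:R}, and preserves all $d_i$. So let $F$ be a fixed infinite field. We use induction on $r$. If $r=0$, then $d_1\le1$, so $L$ is generated by one element, hence abelian, and $c\le1=p^0$. Let $r\ge1$, assume the theorem for all smaller coclasses, and suppose that $L$ is a counterexample of coclass $r$, so that $c\ge p^r+1$.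

\subsection*{Reduction to a thin tail}
The quotient $L/\gamma_{p^r+2}$ satisfies (R) and has class $p^r+1$ and coclass $r'\le r$. If $r'<r$, the induction hypothesis would give $p^r+1\le p^{r'}$, which is false. So $r'=r$; we replace $L$ by this quotient and assume from now on
\[
c=p^r+1,\qquad m:=p^{r-1}+1,\qquad\text{so}\qquad c-m=p^r-p^{r-1}.
\]
The two worked cases ended in a long sequence of layers of dimension $1$. The induction hypothesis provides it.

\begin{lemma}\label{lem:tail}
$d_j=1$ for $m+1\le j\le c$.
\end{lemma}

\begin{proof}
Let $0=Z_0\subseteq Z_1\subseteq\cdots$ be the upper central series: $Z_{i+1}/Z_i$ is the center of $L/Z_i$. Then $\gamma_{c+1-i}\subseteq Z_i$, so $L/Z_i$ has class at most $c-i$. For $0\le i<c$ the class is exactly $c-i$: if $\gamma_{c-i}\subseteq Z_i$, then bracketing $i$ times with $L$ gives $\gamma_c\subseteq Z_0=0$, a contradiction. Take $i=c-m$. The algebra $L/Z_{c-m}$ satisfies (R), has class $m=p^{r-1}+1$, and has coclass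
\[
(c+r-\dim Z_{c-m})-m=r-\bigl(\dim Z_{c-m}-(c-m)\bigr).
\]
Here $\dim Z_{c-m}\ge\dim\gamma_{m+1}=\sum_{j=m+1}^cd_j\ge c-m$. If $\dim Z_{c-m}>c-m$, the coclass is at most $r-1$, and the induction hypothesis gives $p^{r-1}+1\le p^{r-1}$, which is false. So equality holds throughout, and $d_j=1$ for all $j$ with $m+1\le j\le c$.
\end{proof}

\subsection*{Combinations of the $x_k$}
For each $x\in L$ fix elements $x_k$ as in Lemma~\ref{lem:R}(c). Nothing is assumed about the position of $x_k$ in the lower central series. The next lemma shows, by testing on the tail, that combinations of $x_0,\dots,x_{r-1}$ cannot lie too deep.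

\begin{lemma}\label{lem:depth}
Let $x\in L$ be generic, and let $s=\sum_{k=a}^{r-1}c_kx_k+z$ with $0\le a\le r-1$, $c_k\in F$, $c_a\ne0$ and $z\in\gamma_c$. Then $\operatorname{ad}s\ne0$ and $s\notin\gamma_{p^a+1}$.
\end{lemma}

\begin{proof}
For $m\le j\le c-1$ the map $A_j(x)$ is nonzero and its target $V_{j+1}$ has dimension $1$ by Lemma~\ref{lem:tail}, so it is surjective. Hence $(\operatorname{ad}x)^l$ induces a surjection of $V_m$ onto $V_{m+l}\ne0$ for $0\le l\le c-m$. As $p\ge2$,
\[
p^a\le p^{r-1}\le p^r-p^{r-1}=c-m,
\]
so there is $u\in\gamma_m$ with $[u,{}_{p^a}x]\notin\gamma_{m+p^a+1}$. For $k>a$ we have $[u,{}_{p^k}x]\in\gamma_{m+p^k}\subseteq\gamma_{m+p^a+1}$, and $z$ is central. Therefore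
\[
[u,s]=\sum_{k=a}^{r-1}c_k[u,{}_{p^k}x]\notin\gamma_{m+p^a+1}.
\]
In particular $\operatorname{ad}s\ne0$. If $s\in\gamma_{p^a+1}$, then $[u,s]\in[\gamma_m,\gamma_{p^a+1}]\subseteq\gamma_{m+p^a+1}$, a contradiction.
\end{proof}

\subsection*{The centralizer of a generic element}
The elements $x_k$ bound $\dim C(x)$ from below, and genericity bounds it from above. The two bounds agree, and the equality yields all of the following.

\begin{proposition}\label{prop:cent}
Let $x\in L$ be generic.
\begin{enumerate}
\item[(a)] $C(x)=\langle x_0,\dots,x_{r-1}\rangle\oplus\gamma_c$, and this has dimension $r+1$.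
\item[(b)] $A_i(x)$ has rank $1$ for $1\le i\le c-1$.
\item[(c)] For $1\le i\le c-1$, every vector of $\ker A_i(x)$ is the class $s+\gamma_{i+1}$ of some $s\in C(x)\cap\gamma_i$.
\item[(d)] $(\operatorname{ad}x)^{p^r}=0$.
\end{enumerate}
\end{proposition}

\begin{proof}
For $i\le c-1$ the space $(C(x)\cap\gamma_i)/(C(x)\cap\gamma_{i+1})$ embeds in $V_i$ with image inside $\ker A_i(x)$, and $\dim\ker A_i(x)\le d_i-1$ since $A_i(x)\ne0$. For $i=c$ its dimension is at most $d_c=1$. Summing over $i$ and using \eqref{eq:coclass},
\begin{equation}\label{eq:count}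
\dim C(x)\le\sum_{i=1}^{c-1}\dim\ker A_i(x)+d_c\le\sum_{i=1}^{c-1}(d_i-1)+1=r+1 .
\end{equation}
On the other hand, $C(x)$ contains $x_0,\dots,x_{r-1}$ and the central subspace $\gamma_c$ of dimension $1$. A nontrivial combination of $x_0,\dots,x_{r-1}$ lying in $\gamma_c$ would have $\operatorname{ad}=0$, contrary to Lemma~\ref{lem:depth}. So $x_0,\dots,x_{r-1}$ are linearly independent, the sum in (a) is direct, and it has dimension $r+1$. This proves (a) and shows that both inequalities in \eqref{eq:count} are equalities, and so each of the estimates that were summed is an equality. Equality in the second is (b); equality in the first says that $C(x)\cap\gamma_i$ maps onto $\ker A_i(x)$, which is (c).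

For (d), $x_r\in C(x)$ and (a) give
\[
(\operatorname{ad}x)^{p^r}=\sum_{k=0}^{r-1}a_k(\operatorname{ad}x)^{p^k}\qquad(a_k\in F).
\]
The minimal polynomial of the nilpotent map $\operatorname{ad}x$ is $T^N$ for some $N$, and it divides $T^{p^r}-\sum_{k<r}a_kT^{p^k}$. If some $a_k\ne0$, then $N\le p^k\le p^{r-1}$ for the least such $k$, so $\operatorname{ad}x_{r-1}=(\operatorname{ad}x)^{p^{r-1}}=0$, against Lemma~\ref{lem:depth}. So all $a_k$ are $0$.
\end{proof}

\subsection*{Where the chain breaks}
For $x\in V_1$ and $1\le j\le c-1$ put
\[
B_j(x)=A_j(x)\circ\cdots\circ A_1(x):V_1\to V_{j+1};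
\]
it sends the class of $y$ to that of $[y,{}_jx]$. Let $x$ be generic. Then $B_1(x)=A_1(x)\ne0$, while $B_{c-1}(x)=0$ by Proposition~\ref{prop:cent}(d), because $c-1=p^r$. (This is where the exact value $p^r+1$ of the class enters.) Let $i(x)$ be the least $i$ with $B_i(x)=0$; thus
\[
2\le i(x)\le c-1 .
\]
The last step of the argument varies $x$ while it stays with one layer, so we need the same $i$ for many $x$. By Lemma~\ref{lem:generic}, applied to the finitely many sets of generic vectors with a given value of $i(x)$, there is an index $i$ for which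
\[
S=\{x\in V_1: x\text{ generic},\ i(x)=i\}
\]
spans $V_1$. Fix this $i$.

\begin{lemma}\label{lem:break}
If $x\in S$ and $y\in V_1$, then $A_i(y)A_{i-1}(x)=0$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:cent}(b), $\operatorname{im}A_{i-1}(x)$ has dimension $1$. It contains $\operatorname{im}B_{i-1}(x)$, which is nonzero as $i(x)=i$. So the two images coincide; let $w$ span them. Then $A_i(x)w\in\operatorname{im}B_i(x)=0$, that is, $0\ne w\in\ker A_i(x)$.

Choose a representative of $x$ in $L$, again denoted $x$. By Proposition~\ref{prop:cent}(c) there is $s\in C(x)\cap\gamma_i$ with $s+\gamma_{i+1}=w$, and by part (a) we can write $s=\sum_{k=0}^{r-1}c_kx_k+z$ with $z\in\gamma_c$. Since $\gamma_c\subseteq\gamma_{i+1}$ and $s\notin\gamma_{i+1}$, some $c_k$ is nonzero; let $a$ be the least index with $c_a\ne0$. By Lemma~\ref{lem:depth}, $s\notin\gamma_{p^a+1}$. As $s\in\gamma_i$, it follows that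
\[
i\le p^a .
\]
Thus only powers $(\operatorname{ad}x)^{p^k}$ with $p^k\ge i$ occur in $\operatorname{ad}s$. Let $y\in L$ be arbitrary. Since $B_i(x)=0$, we have $[y,{}_ix]\in\gamma_{i+2}$, and hence $[y,{}_{p^k}x]\in\gamma_{i+2}$ for all $k\ge a$. Therefore
\[
[y,s]=\sum_{k=a}^{r-1}c_k[y,{}_{p^k}x]\in\gamma_{i+2},
\]
which says that $A_i(y)w=0$. As $w$ spans $\operatorname{im}A_{i-1}(x)$, the lemma follows.
\end{proof}

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:class}]
Since $A_{i-1}$ is linear in $x$ and $S$ spans $V_1$, Lemma~\ref{lem:break} gives $A_i(y)A_{i-1}(x)=0$ for all $x,y\in V_1$. The images of the maps $A_{i-1}(x)$, $x\in V_1$, span $V_i$, and the images of the maps $A_i(y)$, $y\in V_1$, span $V_{i+1}$. So $V_{i+1}=0$. But $i+1\le c$, so $V_{i+1}\ne0$. This contradiction proves the theorem.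
\end{proof}

\begin{remark}
The bound $\dim C(x)\le r+1$ of \eqref{eq:count} is attained in Example~\ref{ex:M}: there $D_0$ is generic and $C(D_0)=\langle D_0,\dots,D_{r-1}\rangle\oplus\langle v_{p^r}\rangle$ has dimension $r+1$. The class is $p^r$, so $(\operatorname{ad}x)^{p^r}=0$ holds for every $x$ without forcing any chain to break.
\end{remark}

\section{From the class to the dimension}

\begin{proof}[Proof of Theorem~\ref{thm:stable}]
By hypothesis all quotients $L/\gamma_{n+1}(L)$ are finite-dimensional. Suppose $\gamma_{p^r+1}(L)\ne\gamma_{p^r+2}(L)$. Then $Q=L/\gamma_{p^r+2}(L)$ is nilpotent of class exactly $p^r+1$, satisfies (R), and has coclass $r'\le r$. Theorem~\ref{thm:class} gives $p^r+1\le p^{r'}\le p^r$, a contradiction. So $\gamma_{p^r+1}(L)=\gamma_{p^r+2}(L)$, and the series is stationary from there on. The algebra $L/\gamma_{p^r+1}(L)$ has class at most $p^r$ and coclass at most $r$, and its dimension is the sum of its class and coclass.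
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:stable} and residual nilpotence, $\gamma_{p^r+1}(L)=\bigcap_n\gamma_n(L)=0$. So $L$ is finite-dimensional and nilpotent of class $c\le p^r$, its coclass is $r$, and $\dim L=c+r\le p^r+r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dims}]
By Theorem~\ref{thm:main}, a nonzero restricted Lie algebra of finite coclass $r$ is nilpotent of some class $c$ with $1\le c\le p^r$ and has dimension $n=c+r$; so $r+1\le n\le p^r+r$. Conversely, let $1\le j\le p^r$ and let $M$ be the algebra of Example~\ref{ex:M} over $F$. The quotient $M/\gamma_{j+1}(M)$ admits a $p$-map, has class $j$, and by \eqref{eq:coclass} has coclass $d_1-1=r$. So its dimension is $j+r$, and every $n$ with $r+1\le n\le p^r+r$ occurs.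
\end{proof}

\begin{thebibliography}{9}

\bibitem{Jac}
Jacobson, \emph{Lie Algebras}.

\bibitem{RLA}
\emph{Restricted Lie Algebras Of Maximal Class},
\texttt{https://\allowbreak www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 8438C406F3B033C9F315C79ED052C527/\allowbreak S0004972700032834a.pdf/\allowbreak restricted\_lie\_algebras\_of\_maximal\_class.pdf}

\end{thebibliography}
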